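# Largest roots of $\chi_2[A]$ for positive contractions: a bound that holds for homogeneous matrices and fails in general

## 1. Diagonal at most one half: no root lies beyond 1

Take a real symmetric $n\times n$ matrix $A$ with $0\le A\le I$ (a positive contraction). Cut the index set $[n]=\{1,\dots,n\}$ into two parts $S$ and $T$ in all $2^n$ ways, multiply the characteristic polynomials of the two diagonal blocks $A_S$ and $A_T$, and add everything up. The result is a polynomial of degree $n$. How far to the right can its largest root lie, if we know that the diagonal entries of $A$ are small?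

**Definition.** For $r>0$ and $B=(b_{ij})\in M_n(\mathbb R)$ put
$$\det\nolimits_r(B)=\sum_{\sigma\in S_n}\operatorname{sgn}(\sigma)\,r^{c(\sigma)}\prod_{i=1}^n b_{i\sigma(i)},\qquad \chi_r[A]=\det\nolimits_r(xI-A),$$
where $c(\sigma)$ is the number of cycles of $\sigma$, fixed points included. For $r=1$ these are the usual determinant and the usual characteristic polynomial $\chi[A]$. For $n=2$, $\det_r(B)=r^2b_{11}b_{22}-r\,b_{12}b_{21}$.

For $r=2$, read $2^{c(\sigma)}$ as the number of ways to color each cycle of $\sigma$ with one of two colors. A colored permutation is the same as an ordered pair of disjoint sets $(S,T)$ with $S\cup T=[n]$ (write $S\amalg T=[n]$; empty sets are allowed), together with a permutation of $S$ and a permutation of $T$. The sign is multiplicative, so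
$$\det\nolimits_2(B)=\sum_{S\amalg T=[n]}\det B_S\det B_T,\qquad \chi_2[A]=\sum_{S\amalg T=[n]}\chi[A_S]\,\chi[A_T]=\sum_{S\amalg T=[n]}\chi[A_S\oplus A_T],\tag{1}$$
where $B_S$ is the principal submatrix indexed by $S$ and an empty block contributes the factor $1$. With $Z=\operatorname{diag}(z_1,\dots,z_n)$ there is a third form. The polynomial $\det(Z-A)$ is affine in each $z_j$, and $\partial_{z_j}$ deletes row and column $j$. In $\partial_{z_1}\cdots\partial_{z_n}\det[Z-A]^2$ each derivative falls on one of the two factors, so by the product rule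
$$\chi_2[A]=\frac{\partial^n}{\partial z_1\cdots\partial z_n}\det[Z-A]^2\Big|_{Z=xI}.$$
The leading coefficient of $\chi_2[A]$ is $2^n$, from the identity permutation. It is known that $\chi_2[A]$ has only real roots for real symmetric $A$; a proof falls out in Section 3. Write $\operatorname{maxroot}\chi_2[A]$ for the largest root.

**Proposition 1.** If $A$ is real symmetric and $0\le A\le I$, then $\operatorname{maxroot}\chi_2[A]\le1$.

**Proof.** Let $x>1$. Every principal submatrix satisfies $A_S\le I$, so $xI-A_S$ is positive definite and $\chi[A_S](x)>0$. Every summand in (1) is positive at $x$, hence so is the sum. $\qquad\blacksquare$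

Now suppose the diagonal entries of $A$ are at most some $\alpha<\frac12$. What changes? The blocks with $S=[n]$ can still have eigenvalue $1$. For example, $A=\frac1NJ$, with $J$ the all-ones $N\times N$ matrix, is a projection with diagonal $\frac1N$, and $\chi[A](1)=0$. So looking at one summand at a time can never give a bound below $1$; one has to use how the summands balance each other. The following bound was proposed in "Strongly Rayleigh Measures And The Kadison-Singer Problem" (http://mat.msgsu.edu.tr/%7Emohanr/Talks/KocSR1016.pdf).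

**Conjecture.** Let $A$ be real symmetric with $0\le A\le I$ and all diagonal entries at most $\alpha\le\frac12$. Then
$$\operatorname{maxroot}\chi_2[A]\le\tfrac12+\sqrt{\alpha(1-\alpha)}=\tfrac14\Big(\sqrt{2\alpha}+\sqrt{2(1-\alpha)}\Big)^2 .$$

At $\alpha=\frac12$ the right side is $1$, and the conjecture is Proposition 1. For every $\alpha\in(0,\frac12)$ it is false. To say how false, let $M(\alpha)$, for $0<\alpha\le\frac12$, be the supremum of $\operatorname{maxroot}\chi_2[A]$ over all $n$ and all real symmetric $A\in M_n(\mathbb R)$ with $0\le A\le I$ and diagonal entries $\le\alpha$. Put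
$$q(t)=\frac{t}{2t^2-1}\ \ \Big(t>\tfrac1{\sqrt2}\Big),\qquad c=\frac1\alpha,\quad\delta=c-2,\qquad Y(c)=\min_{t\ge1}\Big[t+\frac\delta2\,q(t)\Big].$$

**Theorem 1.** For every $\alpha\in(0,\frac12)$ and every $y$ with $\sqrt{c-1}\le y<Y(c)$ there is a matrix $A$ with $0\le A\le I$ and all diagonal entries equal to $\alpha$ such that $\operatorname{maxroot}\chi_2[A]>\frac12+\alpha y$. Moreover $Y(c)>\sqrt{c-1}$. With $y=\sqrt{c-1}$, for which $\alpha y=\sqrt{\alpha(1-\alpha)}$, the conjecture fails for every $\alpha\in(0,\frac12)$. Consequently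
$$M(\alpha)\ \ge\ \tfrac12+\alpha\,Y(1/\alpha)\ >\ \tfrac12+\sqrt{\alpha(1-\alpha)}\qquad(0<\alpha<\tfrac12).$$
Explicitly:

- $M(\alpha)=1$ exactly for all $\alpha\in[\frac38,\frac12]$, so no bound better than the trivial one holds there.
- For $\alpha<\frac38$, if $t>1$ is the solution of $\alpha=\dfrac{2t^2+1}{4(2t^4-t^2+1)}$, then $M(\alpha)\ge\dfrac12+\dfrac{t^3}{2t^4-t^2+1}$.

**Theorem 2.** Let $0\le A\le I$ be real symmetric with $\frac1n\operatorname{tr}A\le\alpha\le\frac12$, and suppose that $\chi_2[A_{[n]\setminus i}]$ is the same polynomial for all $i$ (for example, $A$ commutes with a group of signed permutation matrices acting transitively on $[n]$ up to sign). Then $\operatorname{maxroot}\chi_2[A]\le\frac12+\sqrt{\alpha(1-\alpha)}$.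

We prove Theorem 2 first. Its proof is the natural attempt at the conjecture, and the one line that needs homogeneity tells us what kind of counterexample to build.

## 2. Three matrices by hand

If $A=\alpha I$, then $\chi_2[A]=2^n(x-\alpha)^n$, with largest root $\alpha$.

Let $A=\begin{pmatrix}\alpha&\beta\\\beta&\alpha\end{pmatrix}$ with $\alpha\le\frac12$. The eigenvalues are $\alpha\pm\beta$, so $0\le A\le I$ means $|\beta|\le\alpha$. Here $\chi_2[A]=4(x-\alpha)^2-2\beta^2$, and the largest root is $\alpha+|\beta|/\sqrt2\le\alpha+\alpha/\sqrt2$. Since $\alpha\le\frac12$ we have $\alpha/\sqrt2<\frac12$ and $\alpha\le\sqrt{\alpha(1-\alpha)}$, so the conjectured bound holds.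

Let $A=\frac1NJ$ with $N\ge2$, so $\alpha=\frac1N$. For $|S|=k$ we have $\chi[A_S]=x^{k-1}(x-\frac kN)$ (also for $k=0$), hence
$$\chi_2[A]=x^{N-2}\sum_{k=0}^N\binom Nk\Big(x-\frac kN\Big)\Big(x-1+\frac kN\Big)=2^Nx^{N-2}\Big[\Big(x-\tfrac12\Big)^2-\frac1{4N}\Big],$$
because the average of $k(N-k)$ under the binomial weights $2^{-N}\binom Nk$ is $\frac{N^2}2-\frac{N+N^2}4=\frac{N^2-N}4$. The largest root is $\frac12+\frac1{2\sqrt N}$. The conjecture asks for at most $\frac12+\frac{\sqrt{N-1}}N$, which is larger since $N\le4(N-1)$.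

All three matrices are homogeneous in the sense of Theorem 2: they commute with cyclic permutation of the coordinates. By contrast, $\operatorname{diag}(a_1,a_2)$ with $a_1\ne a_2$ is not: deleting an index leaves $2(x-a_2)$ or $2(x-a_1)$.

## 3. Real stability, and the operators $\partial_{z_j}+\partial_{w_j}$

Let $\mathbb H=\{z\in\mathbb C:\operatorname{Im}z>0\}$.

**Definition.** A polynomial in $N$ variables is stable if it has no zeros in $\mathbb H^N$, and real stable if moreover its coefficients are real.

For instance $z_1z_2-1$ is real stable, since $z_2\in\mathbb H$ gives $1/z_2\notin\mathbb H$. But $z_1z_2+1$ is not, since it vanishes at $(\mathrm i,\mathrm i)$. A real stable polynomial in one variable has only real roots, because its zeros come in conjugate pairs. Products of stable polynomials are stable, and so is the result of setting several variables equal to one variable.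

*Determinants.* If $H$ is real symmetric and $\zeta_1,\dots,\zeta_N\in\mathbb H$, then $\operatorname{diag}(\zeta)-H=X+\mathrm iY$ with $X$ real symmetric and $Y$ positive definite. If $(X+\mathrm iY)v=0$, then the imaginary part of $v^*(X+\mathrm iY)v=0$ is $v^*Yv=0$, so $v=0$. Hence $\det(\operatorname{diag}(\zeta)-H)$ is real stable. In particular, for $u\in\mathbb R^n$ and $A$ real symmetric,
$$p_u(z,s)=\det\begin{pmatrix}s&-u^T\\-u&Z-A\end{pmatrix},\qquad p_0(w)=\det(W-A)$$
are real stable, where $W=\operatorname{diag}(w_1,\dots,w_n)$.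

**Lemma 2.** Let $g(z_1,\dots,z_N)$ be stable and $Dg=\partial_{z_1}g+\partial_{z_2}g$. Then $Dg$ is stable or identically zero.

**Proof.** Write $g(z_1+\zeta,z_2+\zeta,z_3,\dots)=\sum_{k=0}^m\zeta^kg_k(z)$ with $g_m\not\equiv0$. If $m=0$ the left side does not depend on $\zeta$, and $Dg=0$. Let $m\ge1$.

First, $g_m$ has no zero in $\mathbb H^N$. For $R>0$ the polynomials $(\mathrm iR)^{-m}g(z_1+\mathrm iR,z_2+\mathrm iR,z_3,\dots)$ have no zeros in $\mathbb H^N$, and they converge to $g_m$ uniformly on compact sets as $R\to\infty$. If $g_m$ had a zero in $\mathbb H^N$, choose a complex line through it on which $g_m$ is not identically zero. Hurwitz's theorem on that line would give zeros of the approximating polynomials in $\mathbb H^N$, a contradiction.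

Now fix $z\in\mathbb H^N$. The polynomial $\phi(\zeta)=g(z_1+\zeta,z_2+\zeta,z_3,\dots)$ has degree exactly $m\ge1$, and all its zeros satisfy $\operatorname{Im}\zeta\le-\min(\operatorname{Im}z_1,\operatorname{Im}z_2)<0$. By the Gauss–Lucas theorem the zeros of $\phi'$ lie in the convex hull of those of $\phi$, so $Dg(z)=\phi'(0)\ne0$. $\qquad\blacksquare$

Apply $\prod_{j=1}^n(\partial_{z_j}+\partial_{w_j})$ to $p_0(z)p_0(w)$ and set all $z_j=w_j=x$. For each $j$ either the first or the second factor is differentiated, which deletes the index $j$ from that factor. What remains is $\sum_{S\amalg T=[n]}\chi[A_S]\chi[A_T]=\chi_2[A]$. This is not identically zero, so no intermediate polynomial is, and Lemma 2 shows that $\chi_2[A]$ is real stable. Hence it is real rooted.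

## 4. Homogeneous matrices: proof of Theorem 2

Fix a real symmetric $A$ with $0\le A\le I$. Write
$$F=\chi_2[A],\qquad F_{\setminus i}=\chi_2[A_{[n]\setminus i}],\qquad x_*=\operatorname{maxroot}F.$$
The permutations fixing $i$ are the ones that use the entry $b_{ii}$, and deleting the fixed point removes one cycle. So $\partial\det_2(B)/\partial b_{ii}=2\det_2(B_{[n]\setminus i})$, and
$$F'=2\sum_{i=1}^nF_{\setminus i}.\tag{2}$$

Throughout Steps 1–5 let $x>x_*$ lie outside the finite set of eigenvalues of principal submatrices of $A$; note that $F(x)>0$. Put $B=xI-A$, let $R_S$ be $(B_S)^{-1}$ extended by zeros to an $n\times n$ matrix, and let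
$$\mathcal R=F^{-1}\sum_{S\amalg T=[n]}\det B_S\det B_T\;R_S .$$
This is a weighted average of resolvents of the blocks, with weights that sum to $1$ but need not be positive. Since $\det B_S\,(B_S^{-1})_{ii}=\det B_{S\setminus i}$ for $i\in S$,
$$g_i:=\mathcal R_{ii}=\frac{F_{\setminus i}}F.$$
The homogeneity hypothesis will not be used until Step 6.

**Step 1. The diagonal of $B\mathcal R$.** We want $(B\mathcal R)_{ii}=\frac12$, which later turns traces of $A\mathcal R$ into $x$ and $g_i$. If $i\in S$, then $(BR_S)_{ii}=\sum_{j\in S}b_{ij}(B_S^{-1})_{ji}=1$. If $i\notin S$, column $i$ of $R_S$ is zero and $(BR_S)_{ii}=0$. So $(B\mathcal R)_{ii}$ is $F^{-1}$ times the sum of $\det B_S\det B_T$ over pairs with $i\in S$, and by the symmetry $S\leftrightarrow T$ this sum is $\frac12F$.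

**Step 2. $\mathcal R\ge0$ and $g_i>0$.** The weights may be negative, so positivity of $\mathcal R$ has to come from stability. Let $u\in\mathbb R^n$. Apply $\prod_j(\partial_{z_j}+\partial_{w_j})$ to $p_u(z,s)\,p_0(w)$ and set all $z_j=w_j=x$, now with $x$ as a variable. As before, this gives
$$\sum_{S\amalg T=[n]}\det\begin{pmatrix}s&-u_S^T\\-u_S&B_S\end{pmatrix}\det B_T=\sum_{S\amalg T=[n]}\det B_S\,(s-u^TR_Su)\det B_T=F(x)\,s-G(x),$$
where $G(x)=\sum_{S\amalg T=[n]}\det B_T\;u_S^T\operatorname{adj}(B_S)u_S$ is a polynomial of degree less than $n$. By Lemma 2, $F(x)s-G(x)$ is real stable in $(s,x)$; it is not identically zero since $F\not\equiv0$. Put $m_u=G/F$, a real rational function that equals $u^T\mathcal Ru$ where $\mathcal R$ is defined. If $\operatorname{Im}x>0$, then $F(x)\ne0$ and $s=m_u(x)$ is a zero, so $\operatorname{Im}m_u(x)\le0$.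

The function $m_u$ vanishes at infinity, and its poles are among the (real) roots $\lambda_k$ of $F$. At a pole $\lambda$ of order $p$ we have $m_u\sim\rho\,(x-\lambda)^{-p}$ with $\rho\ne0$ real. Put $x-\lambda=\epsilon e^{\mathrm i\varphi}$ with $0<\varphi<\pi$. The imaginary part is asymptotically $-\rho\,\epsilon^{-p}\sin(p\varphi)$ whenever $\sin(p\varphi)\neq0$. For it to be $\le0$ for all such $\varphi$ we need $p=1$ and $\rho>0$. Hence $m_u(x)=\sum_k\frac{\rho_k}{x-\lambda_k}$ with $\rho_k\ge0$, and $m_u(x)\ge0$ for $x>x_*$. This is $\mathcal R\ge0$.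

For $u$ the $i$-th unit vector, $m_u=g_i=F_{\setminus i}/F\sim\frac{1}{2x}$ at infinity, so $\sum_k\rho_k=\frac12$. Therefore $g_i>0$, and $F_{\setminus i}>0$, on all of $(x_*,\infty)$.

**Step 3. Negative correlation between the two parts.** This bounds the mixed term that appears in Step 4. Fix $i$, let $J=[n]\setminus i$ and $a=(a_{ij})_{j\in J}$. For ordered partitions $(S,T)$ of $J$ put
$$\mathbb E[\,\cdot\,]=F_{\setminus i}^{-1}\sum_{S\amalg T=J}\det B_S\det B_T\,(\,\cdot\,),\qquad X_S=a^TR_Sa,\quad m=\mathbb E X_S=\mathbb E X_T,\quad k=\mathbb E[X_SX_T]$$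
(here $R_S$ is read as a matrix over $J$). We claim $k\le m^2$. Use the bordered determinant over $J$ with border $a$ in both copies:
$$\prod_{j\in J}(\partial_{z_j}+\partial_{w_j})\,p_a(z,s)\,p_a(w,t)\Big|_{z=w=x\mathbf 1}=\sum_{S\amalg T=J}\det B_S(s-X_S)\det B_T(t-X_T)=F_{\setminus i}\,[\,st-m(s+t)+k\,].$$
With $x$ as a variable, the coefficients are polynomials in $x$ (replace inverses by adjugates), so this is a polynomial $\Phi(s,t,x)$, and it is real stable by Lemma 2. Suppose $k>m^2$ at our real $x$. Then $\Phi(s,s,x)$, a quadratic in $s$ with leading coefficient $F_{\setminus i}(x)\ne0$, has the root $m+\mathrm i\sqrt{k-m^2}\in\mathbb H$. Roots depend continuously on the coefficients, so for small $\epsilon>0$ the quadratic $\Phi(s,s,x+\mathrm i\epsilon)$ also has a root in $\mathbb H$. That is a zero of $\Phi$ in $\mathbb H^3$, a contradiction.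

**Step 4. A row inequality.** We bound the diagonal of $CA$, where $C=B\mathcal R-\frac12I$ has $C_{ii}=0$ by Step 1. The Schur complement gives $\det B_{S\cup i}=(x-a_{ii}-X_S)\det B_S$ for $S\subseteq J$. Sorting the pairs in $F$ by which part contains $i$ gives $F=2F_{\setminus i}(x-a_{ii}-m)$, that is,
$$\frac1{2g_i}=x-a_{ii}-m.\tag{3}$$
Let $j\ne i$. If $i\in S$, then $(BR_S)_{ij}=0$: it is the $(i,j)$ entry of the identity matrix if $j\in S$, and column $j$ of $R_S$ vanishes if $j\notin S$. If $i\notin S$, then $(BR_S)_{ij}=\sum_{l\in S}b_{il}(R_S)_{lj}=-(a^TR_S)_j$. In the second case the other part is $T\cup i$ with $S\amalg T=J$, and the weight is $\det B_S\det B_T\,(x-a_{ii}-X_T)$. Multiply by $a_{ji}$ and sum over $j\ne i$: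
$$(CA)_{ii}=-F^{-1}\sum_{S\amalg T=J}\det B_S\det B_T\,(x-a_{ii}-X_T)X_S=-g_i\big[(x-a_{ii})m-k\big].$$
Since $g_i>0$ and $k\le m^2$, this is at most $-g_i\,m(x-a_{ii}-m)=-\frac m2$, by (3). With
$$\kappa_i:=x-\frac1{2g_i}=a_{ii}+m\qquad\text{we have}\qquad (CA)_{ii}\le\tfrac12(a_{ii}-\kappa_i).$$

**Step 5. Computing $\operatorname{tr}(B\mathcal RA)$ twice.** By Step 4,
$$\operatorname{tr}(B\mathcal RA)=\tfrac12\operatorname{tr}A+\operatorname{tr}(CA)\le\operatorname{tr}A-\tfrac12\sum_i\kappa_i .$$
On the other hand $B=xI-A$ gives $\operatorname{tr}(B\mathcal RA)=x\operatorname{tr}(A\mathcal R)-\operatorname{tr}(A^2\mathcal R)$. Since $A-A^2\ge0$ and $\mathcal R\ge0$, we have $\operatorname{tr}(A^2\mathcal R)\le\operatorname{tr}(A\mathcal R)$, so $\operatorname{tr}(B\mathcal RA)\ge(x-1)\operatorname{tr}(A\mathcal R)$. Finally, $\operatorname{tr}(A\mathcal R)=x\operatorname{tr}\mathcal R-\operatorname{tr}(B\mathcal R)=n(x\bar g-\frac12)$ with $\bar g=\frac1n\sum_ig_i$. Divide by $n$ and use $\frac1n\operatorname{tr}A\le\alpha$: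
$$(x-1)\big(x\bar g-\tfrac12\big)+\tfrac12x-\tfrac14\cdot\frac1n\sum_i\frac1{g_i}\le\alpha,\quad\text{i.e.}\quad x(x-1)\,\bar g+\tfrac12-\tfrac14\cdot\frac1n\sum_i\frac1{g_i}\ \le\ \alpha.\tag{4}$$

**Step 6. Homogeneity turns (4) into a differential inequality.** Assume that all $F_{\setminus i}$ coincide. Then by (2) all $g_i$ equal $g=\frac{F'}{2nF}$. Put $h=\frac1{2g}=\frac{nF}{F'}>0$ and $\beta=\frac12-\alpha\ge0$. Then (4) reads $\frac{x(x-1)}{2h}+\frac12-\frac h2\le\alpha$, that is, $x(x-1)\le h^2-2\beta h$. Adding $\beta^2$, and using $\frac14-\beta^2=\alpha(1-\alpha)$,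
$$(h-\beta)^2\ \ge\ \big(x-\tfrac12\big)^2-\alpha(1-\alpha).\tag{5}$$
Since $h$ is continuous on $(x_*,\infty)$, (5) holds for all $x>x_*$, including the finitely many excluded points.

**Step 7. The largest root.** Let $x_0=\frac12+\sqrt{\alpha(1-\alpha)}$ and suppose $x_*>x_0$. On $(x_*,\infty)$ the right side of (5) is positive, so the continuous function $h-\beta$ never vanishes there. At infinity $h\sim x$, so $h-\beta>0$ throughout, and
$$h-\beta\ge\sqrt{\big(x-\tfrac12\big)^2-\alpha(1-\alpha)}\qquad(x>x_*).$$
Let $x\downarrow x_*$. Since $x_*$ is a root of $F$, $h=nF/F'\to0$, and we get $-\beta\ge\sqrt{(x_*-\frac12)^2-\alpha(1-\alpha)}>0$. This contradicts $\beta\ge0$. So $x_*\le x_0$.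

It remains to check the example in parentheses. Conjugation by a diagonal sign matrix multiplies $a_{ij}$ by $\epsilon_i\epsilon_j$, and these signs cancel along each cycle of a permutation. Conjugation by a permutation matrix only relabels. So $\det_2$ is invariant under conjugation by signed permutation matrices. If such a matrix commutes with $A$ and sends coordinate $i$ to $\pm$ coordinate $i'$, it carries $A_{[n]\setminus i}$ to $A_{[n]\setminus i'}$, so the two polynomials $\chi_2$ agree. By transitivity they all do. $\qquad\blacksquare$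

## 5. Where homogeneity is used: two means in the wrong order

Inequality (4) holds for every positive contraction with $\frac1n\operatorname{tr}A\le\alpha$, and (2) says $\bar g=\frac{F'}{2nF}$ always. To run Step 6 without homogeneity one would have to replace $\frac1n\sum_i\frac1{g_i}$ by $\frac1{\bar g}$ in (4). The term enters with a minus sign on the left, so we would need
$$\frac1n\sum_i\frac1{g_i}\ \le\ \frac1{\bar g}.$$
The inequality between the arithmetic and harmonic means says exactly the opposite, with equality only when all $g_i$ are equal. So the argument stops there, and it stops the moment the numbers $g_i$ spread out.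

This does not yet refute anything, but it tells us where to look: for matrices in which different indices play very different roles, even if all diagonal entries are the same. The construction below is a tree. Indices near the leaves and indices near the root see different surroundings, and the effect accumulates from level to level.

## 6. From matrices to unit vectors

The first step trades the constraints on $A$ for constraints on a family of vectors. Let $c=1/\alpha>2$, let $v_1,\dots,v_N\in\mathbb R^\ell$ be unit vectors with $\sum_iv_iv_i^T\le cI$, let $V=[v_1\cdots v_N]$ and $A=\frac1cV^TV$. Then $A\ge0$. The nonzero eigenvalues of $V^TV$ and $VV^T$ agree, so $A\le I$. Every diagonal entry is $\frac1c=\alpha$. With $\Sigma_S=\sum_{i\in S}v_iv_i^T$ and $x>0$,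
$$\det\Big(\frac xcI-A_S\Big)=\Big(\frac xc\Big)^{|S|-\ell}\det\Big(\frac xcI_\ell-\frac1c\Sigma_S\Big)=\Big(\frac xc\Big)^{|S|-\ell}c^{-\ell}\det(xI_\ell-\Sigma_S).$$
Multiply by the same formula for $T$ and sum:
$$\chi_2[A](x/c)=\Big(\frac xc\Big)^{N-2\ell}c^{-2\ell}\,P(x),\qquad P(x)=\sum_{S\amalg T=[N]}\det(xI-\Sigma_S)\det(xI-\Sigma_T).\tag{6}$$
The leading coefficient of $\chi_2[A]$ is positive. So *if $P(x)<0$ for some $x>0$, then $\operatorname{maxroot}\chi_2[A]>x/c$.*

From here on fix $c>2$, put $\delta=c-2$, and write $x=\frac c2+y$. Then $\frac xc=\frac12+\alpha y$. The conjectured bound corresponds to $y=\sqrt{c-1}$, because $\alpha\sqrt{\frac1\alpha-1}=\sqrt{\alpha(1-\alpha)}$. The trivial bound $1$ corresponds to $x=c$.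

For instance, $N$ copies of the vector $1\in\mathbb R^1$ are allowed when $N\le c$. If $c=N$, then $A=\frac1NJ$, and Section 2 gives the largest root at $y=\frac{\sqrt c}2$, well below $\sqrt{c-1}$.

## 7. Rooted systems and attachment

We want to build a large family of vectors from small pieces and still be able to compute $P(x)$. The pieces communicate with the rest through one coordinate only.

**Definition.** A rooted system $\mathcal C$ is $\mathbb R^m$ with an orthonormal basis $e_0,\dots,e_{m-1}$, where $e_0$ is called the root, and finitely many unit vectors $(v_i)_{i\in I}$ such that $\sum_iv_iv_i^T$ is diagonal in this basis with all entries $\le c$ and $e_0$-entry $\le c-2$. With $D_s=\operatorname{diag}(s,x,\dots,x)$, its polynomial is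
$$f(s,t)=\sum_{S\amalg T=I}\det(D_s-\Sigma_S)\det(D_t-\Sigma_T).$$

So $x$ is fixed everywhere except at the root, where the two copies carry free variables $s$ and $t$. The polynomial $f$ is symmetric and affine in each variable. If the coefficient $\lambda$ of $st$ is nonzero, we write
$$f=\lambda\,[(s-\tau)(t-\tau)+\eta].$$
If $\eta$ is small, then up to the factor $\lambda$ the whole system acts on its root like one number: it shifts the root entry by $\tau$. The simplest rooted system has $m=1$ and no vectors; then $f=st$, so $\lambda=1$ and $\tau=\eta=0$.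

**Attachment.** Let $\omega>0$, $n>\omega/2$, $\varsigma=\frac\omega{2n}$ and $r=1-\varsigma$. Take $n$ mutually orthogonal copies of $\mathcal C$ (the children), with roots $e^{(1)},\dots,e^{(n)}$, a new coordinate $u$, and add the unit vectors
$$v^{(j),\pm}=\sqrt r\,e^{(j)}\pm\sqrt\varsigma\,u\qquad(1\le j\le n).$$
A pair contributes $2r\,e^{(j)}e^{(j)T}+2\varsigma\,uu^T$, since the cross terms cancel. So the total $\sum vv^T$ is again diagonal, its $e^{(j)}$-entry is at most $(c-2)+2r\le c$, and its $u$-entry is $2n\varsigma=\omega$. If $\omega\le c-2$, this is a rooted system with root $u$. In any case let $f_{\rm new}(s,t)$ be the analogous polynomial with $u$ in the role of the root.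

**Step 1. One determinant.** We expand the determinant of the first copy, which belongs to the set $S$. Let $k_j\in\{0,1,2\}$ be the number of vectors of the $j$-th pair that lie in $S$, and let $S_j$ be the set of vectors of the $j$-th child in $S$. The diagonal block of child $j$ is $M_j=D_{x-k_jr}-\Sigma_{S_j}$. The $u$-entry is $s-\varsigma\sum_jk_j$. The block between $u$ and child $j$ is $\mp\sqrt{\varsigma r}\,e^{(j)}$ if $k_j=1$, and $0$ otherwise (for $k_j=2$ the two contributions cancel). For a matrix with corner $a_0$, borders $b_j$ and diagonal blocks $M_j$, the Schur complement gives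
$$\det=a_0\prod_j\det M_j-\sum_jb_j^T\operatorname{adj}(M_j)\,b_j\prod_{i\ne j}\det M_i$$
when the $M_j$ are invertible, hence always, by continuity. Let $D_j=\det M_j$, and let $\Delta_j$ be the minor of $M_j$ with the root row and column removed, so that $e^{(j)T}\operatorname{adj}(M_j)e^{(j)}=\Delta_j$. Then
$$\det=s\prod_jD_j-\sum_jN_j\prod_{i\ne j}D_i,\qquad N_j=\varsigma\big(k_jD_j+r\,\mathbf 1_{k_j=1}\Delta_j\big).\tag{7}$$
The second copy (set $T$) has the same form, with $t$, $D'_j,N'_j,\Delta'_j$ and $k'_j=2-k_j$.

**Step 2. Sums over one child.** The determinants in (7) interact across children only through products, so it suffices to sum over the configurations of a single child. These are a partition of its own vectors, and a distribution of its pair: $(k,k')=(2,0)$ once, $(0,2)$ once, $(1,1)$ twice. Drop the index $j$. Since $f$ is symmetric,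
$$d:=\sum DD'=2f(x-2r,x)+2f(x-r,x-r).$$
Next, $\sum k\,DD'=2f(x-2r,x)+1\cdot2f(x-r,x-r)=d$. Also $\Delta$ is the slope of $s\mapsto\det(D_s-\Sigma_S)$, so the sum of $\Delta D'$ over configurations with $k=1$ is $2\,\partial_sf(x-r,x-r)$. Hence
$$\nu:=\sum ND'=\sum DN'=\varsigma\,\big[\,d+2r\,\partial_sf(x-r,x-r)\,\big].$$
For $\mu:=\sum NN'$: if $(k,k')=(2,0)$ or $(0,2)$, one of $N,N'$ is zero. If $k=k'=1$, then $N=\varsigma(D+r\Delta)$, and $D+r\Delta$ is the determinant with root entry $(x-r)+r=x$; the same holds for $N'$. So
$$\mu=2\varsigma^2f(x,x).$$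

**Step 3. The new polynomial.** Multiply (7) by its counterpart and sum over all children independently. In the product of the two sums over $j$ and $l$, the terms with $j=l$ give $\mu d^{n-1}$, and those with $j\ne l$ give $\nu^2d^{n-2}$. Therefore
$$f_{\rm new}(s,t)=d^n\,st-n\nu d^{n-1}(s+t)+n\mu d^{n-1}+n(n-1)\nu^2d^{n-2}.$$
If $d\ne0$, completing the product gives
$$\lambda_{\rm new}=d^n,\qquad\tau_{\rm new}=\frac{n\nu}d,\qquad\eta_{\rm new}=n\Big(\frac\mu d-\Big(\frac\nu d\Big)^2\Big).\tag{8}$$

*Check on a small case.* Let $\mathcal C$ be the trivial system, $n=1$, $\omega=1$, so $\varsigma=r=\frac12$ and the two vectors are $(e\pm u)/\sqrt2$. Directly,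
$$f_{\rm new}=xs(x-1)(t-1)+(x-1)(s-1)xt+2\Big(xs-\frac{x+s}2\Big)\Big(xt-\frac{x+t}2\Big).$$
The coefficient of $st$ is $2x(x-1)+2(x-\frac12)^2=d$. The coefficient of $s$ is $-x(x-1)-x(x-\frac12)=-(2x^2-\frac32x)$, and $\nu=\frac12\big[(4x^2-4x+\frac12)+(x-\frac12)\big]=2x^2-\frac32x$. The constant term is $\frac{x^2}2=2\cdot\frac14\cdot x^2=\mu$. All agree.

**Step 4. Many weak links.** Now let $n\to\infty$ with $\mathcal C$ and $\omega$ fixed. The purpose is to kill $\eta$ and keep $\tau$. Let $f=\lambda[(s-\tau)(t-\tau)+\eta]$ with $\lambda>0$ and put $\theta=x-1-\tau$. Then $r\to1$, and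
$$\frac d\lambda\to2(\theta^2-1+\eta)+2(\theta^2+\eta)=2(2\theta^2-1+2\eta),\qquad\frac1\lambda\,\partial_sf(x-r,x-r)\to\theta .$$
Suppose $2\theta^2-1+2\eta>0$. Then $d>0$ for large $n$, so $\lambda_{\rm new}>0$. Since $n\varsigma=\frac\omega2$, (8) gives
$$\tau_{\rm new}\to\frac\omega2\Big(1+\frac\theta{2\theta^2-1+2\eta}\Big),\qquad\eta_{\rm new}\to0,\tag{9}$$
the second because $\frac{n\mu}d=\frac{\omega^2}{2n}\cdot\frac{f(x,x)}d\to0$ and $n(\nu/d)^2=\frac1n(n\nu/d)^2\to0$.

## 8. Three rules for attainable shifts

**Definition.** A number $\tau$ is attainable (for the fixed $c$ and $x$) if for every $\varepsilon>0$ there is a rooted system with $\lambda>0$, $|\tau_{\mathcal C}-\tau|<\varepsilon$ and $|\eta_{\mathcal C}|<\varepsilon$.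

**Lemma 3.** Write $\theta=x-1-\tau$.

- **(A)** $\tau=0$ is attainable.
- **(B)** If $\tau$ is attainable, $\theta>\frac1{\sqrt2}$ and $0<\omega\le\delta=c-2$, then $\tau'=\frac\omega2(1+q(\theta))$ is attainable.
- **(C)** If $\tau$ is attainable, $\theta>\frac1{\sqrt2}$, $0<\omega\le c-1$ and $\xi:=x-\frac\omega2(1+q(\theta))\in(0,1)$, then there are unit vectors with $\sum vv^T\le cI$ and $P(x)<0$.

**Proof.** (A) is the trivial system.

(B) Take systems $\mathcal C$ with $\lambda>0$ and $(\tau_{\mathcal C},\eta_{\mathcal C})$ close to $(\tau,0)$. Then $2\theta_{\mathcal C}^2-1+2\eta_{\mathcal C}$ is close to $2\theta^2-1>0$, and the limit in (9) is close to $\frac\omega2\big(1+\frac\theta{2\theta^2-1}\big)=\tau'$. Choose $\mathcal C$ first, then $n$ large. As $\omega\le c-2$, the result is a rooted system.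

(C) Attach $n$ copies of such a $\mathcal C$ with this $\omega$, and add the unit vector $u$ itself. The $u$-entry of $\sum vv^T$ is now $\omega+1\le c$ and the other entries are at most $c$, so $\sum vv^T\le cI$. The extra vector lies in $S$ or in $T$ and lowers the $u$-entry of that copy from $x$ to $x-1$. Hence
$$P(x)=f_{\rm new}(x-1,x)+f_{\rm new}(x,x-1)=2\lambda_{\rm new}\,\big[(x-1-\tau_{\rm new})(x-\tau_{\rm new})+\eta_{\rm new}\big].$$
Here $\lambda_{\rm new}>0$, and the bracket can be made arbitrarily close to $(\xi-1)\xi<0$. $\qquad\blacksquare$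

**One level is not enough.** The first thing to try is rule (C) directly on the trivial system: $\tau=0$, $\theta=x-1$. This never works at or beyond the conjectured bound. Put $w=\sqrt{c-1}>1$ and let $y\ge w$. The quantity $\xi$ is smallest for $\omega=c-1=w^2$, where $\xi=\frac12+y-\frac{w^2}2\,q\big(\frac c2+y-1\big)$. Since $q$ is decreasing, this is increasing in $y$, so it suffices to take $y=w$. Then $\theta=\frac{w^2+2w-1}2>1$. For $t\ge1$ we have $q(t)\le\frac1t$, so $\frac{w^2}2q(\theta)\le\frac{w^2}{w^2+2w-1}$. The inequality $\frac{w^2}{w^2+2w-1}<w-\frac12$ is equivalent to $2w^3+w^2-4w+1>0$. The left side is $0$ at $w=1$, and its derivative $6w^2+2w-4$ is positive for $w\ge1$. So $\xi>1$, and rule (C) does not apply.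

What helps is depth. Rule (B) produces a child with positive $\tau$, hence a smaller $\theta$. Since $q$ is decreasing, a smaller $\theta$ in the next step produces a larger $\tau$. The question is how far $\theta$ can be pushed down, and a good target is $\theta=1$. There $q(1)=1$ and rule (C) has $\xi=x-\omega$. This lies in $(0,1)$ as soon as $x-1<\omega<x$, and such an $\omega\le c-1$ exists whenever $x<c$, which by Proposition 1 is the only range of interest.

## 9. The threshold $Y(c)$ exceeds $\sqrt{c-1}$

Since $x-1-\frac\delta2=y$, rule (B) with $\omega=\delta$ replaces $\theta$ by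
$$x-1-\frac\delta2\big(1+q(\theta)\big)=\Psi(\theta),\qquad\Psi(t):=y-\frac\delta2\,q(t).\tag{10}$$
The iteration keeps decreasing if $\Psi(t)<t$, that is, if $y<t+\frac\delta2q(t)$. For this to hold for all $t\ge1$ we need $y<Y(c)$. So we must compare $Y(c)$ with the conjectured value.

**Lemma 4.** For $c>2$ the minimum defining $Y(c)$ is attained, and $\sqrt{c-1}<Y(c)\le\frac c2$.

**Proof.** Put $w=\sqrt{c-1}>1$, so $\delta=w^2-1$. For $t\ge1$, multiply out:
$$2(2t^2-1)\Big[t+\frac\delta2q(t)-w\Big]=2(2t^2-1)(t-w)+(w^2-1)t=tw^2+(2-4t^2)w+4t^3-3t.$$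
Viewed as a quadratic in $w$, this can be completed to
$$t\Big(w-2t+\frac1t\Big)^2+t-\frac1t;$$
indeed $t\big(w-2t+\frac1t\big)^2=tw^2+(2-4t^2)w+4t^3-4t+\frac1t$. If $t>1$, the expression is positive because $t-\frac1t>0$. If $t=1$, it equals $(w-1)^2>0$. So $t+\frac\delta2q(t)>w$ for every $t\ge1$. This function is continuous and tends to infinity, so its minimum over $[1,\infty)$ is attained, and $Y(c)>w$. The value at $t=1$ is $1+\frac\delta2=\frac c2$. $\qquad\blacksquare$

## 10. Driving $\theta$ down to 1

We now prove the first part of Theorem 1. Let $\sqrt{c-1}\le y<Y(c)$ and $x=\frac c2+y$. By Lemma 4, $x<c$.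

**Step 1. Iterate until $\theta$ falls to 1 or below.** Start with $\tau=0$, attainable by (A); its $\theta$ is $\theta_0=x-1=y+\frac\delta2>1$, because $y\ge\sqrt{c-1}>1$. Put $\theta_{k+1}=\Psi(\theta_k)$ as long as $\theta_k>1$. Since $y<Y(c)$, we have $\Psi(t)<t$ for all $t\ge1$, so the sequence strictly decreases. If it stayed above $1$ forever, it would converge to some $t\ge1$ with $\Psi(t)=t$, by continuity; this is impossible. So there is $K\ge0$ with
$$\theta_0>\theta_1>\dots>\theta_K>1\ge\theta_{K+1}.$$
By (A) and $K$ applications of (B) with $\omega=\delta$, $\tau=x-1-\theta_K$ is attainable.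

**Step 2. Land exactly on $\theta=1$.** The last application of (B) could overshoot, so we use a smaller $\omega$ there. The quantity
$$x-1-\frac\omega2\big(1+q(\theta_K)\big)$$
is continuous in $\omega$. It equals $\theta_0>1$ at $\omega=0$, and by (10) it equals $\theta_{K+1}\le1$ at $\omega=\delta$. So some $\omega\in(0,\delta]$ makes it equal to $1$. By (B), the shift $\tau=x-2$, for which $\theta=1$, is attainable.

**Step 3. Close the tree.** Apply (C) with $\theta=1$. Here $q(1)=1$ and $\xi=x-\omega$. Take $\omega=x-1+\rho$ with $0<\rho<1$ and $\rho\le c-x$. Then $0<\omega\le c-1$ and $\xi=1-\rho\in(0,1)$. So some admissible family of unit vectors has $P(x)<0$. By Section 6 there is a matrix $A$ with $0\le A\le I$, all diagonal entries equal to $\alpha$, and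
$$\operatorname{maxroot}\chi_2[A]>\frac xc=\frac12+\alpha y .$$

By Lemma 4 the choice $y=\sqrt{c-1}$ is allowed, and it gives $\operatorname{maxroot}\chi_2[A]>\frac12+\sqrt{\alpha(1-\alpha)}$. So the conjecture fails for every $\alpha\in(0,\frac12)$. Letting $y\uparrow Y(c)$ gives $M(\alpha)\ge\frac12+\alpha Y(1/\alpha)$, and Lemma 4 makes this strictly larger than $\frac12+\sqrt{\alpha(1-\alpha)}$.

**The case $\alpha=\frac14$ in numbers.** Here $c=4$, $\delta=2$, and at the conjectured bound $y=\sqrt3$ and $x=2+\sqrt3\approx3.732$. The recursion is $\theta\mapsto\sqrt3-q(\theta)$, and starting from $\theta_0\approx2.732$ it gives approximately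
$$1.536,\quad1.319,\quad1.200,\quad1.094,\quad0.947 .$$
So $K=4$. The landing step needs $\frac\omega2(1+q(\theta_4))=x-2=\sqrt3$ with $q(\theta_4)\approx0.785$, which gives $\omega\approx1.94\le2$. The closing step uses $\omega=x-1+\rho\approx2.732+\rho$ with $0<\rho\le c-x\approx0.268$. The tree has six levels of attachment: four with $\omega=2$, the landing one and the closing one.

## 11. The value of $Y(c)$, and $M(\alpha)=1$ for $\alpha\ge\frac38$

It remains to prove the two explicit statements of Theorem 1. On $t>\frac1{\sqrt2}$,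
$$q(t)=\frac14\Big[\frac1{t-1/\sqrt2}+\frac1{t+1/\sqrt2}\Big],\qquad q'(t)=-\frac{2t^2+1}{(2t^2-1)^2},$$
so $q$ is strictly convex, $q'$ increases strictly to $0$, and $q'(1)=-3$. The derivative of $t+\frac\delta2q(t)$ at $t=1$ is $1-\frac{3\delta}2$.

**The case $\delta\le\frac23$, that is, $\frac38\le\alpha<\frac12$.** The derivative at $1$ is nonnegative. By convexity the minimum over $[1,\infty)$ is at $t=1$, and $Y(c)=1+\frac\delta2=\frac c2$. So $M(\alpha)\ge\frac12+\alpha\cdot\frac c2=1$. The function $M$ is nondecreasing, because a larger $\alpha$ allows more matrices; hence also $M(\frac12)\ge1$. Conversely, $M\le1$ by Proposition 1. So $M(\alpha)=1$ for all $\alpha\in[\frac38,\frac12]$.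

**The case $\delta>\frac23$, that is, $\alpha<\frac38$.** The derivative at $1$ is negative and tends to $1$ at infinity. So the minimizer is the unique $t>1$ with $1+\frac\delta2q'(t)=0$, that is,
$$\delta=\frac{2(2t^2-1)^2}{2t^2+1}.$$
For this $t$,
$$Y=t+\frac\delta2q(t)=t+\frac{t(2t^2-1)}{2t^2+1}=\frac{4t^3}{2t^2+1},\qquad c=2+\delta=\frac{4(2t^4-t^2+1)}{2t^2+1}.$$
The second formula says $\alpha=\frac1c=\frac{2t^2+1}{4(2t^4-t^2+1)}$. This equation is equivalent to the one for $\delta$, so it has exactly one solution $t>1$. Dividing, $\alpha Y=\frac Yc=\frac{t^3}{2t^4-t^2+1}$, and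
$$M(\alpha)\ \ge\ \frac12+\frac{t^3}{2t^4-t^2+1}.$$
This completes the proof of Theorem 1. $\qquad\blacksquare$

For $\alpha=\frac14$ the solution is $t^2=\frac32$: then $2t^4-t^2+1=4$ and $2t^2+1=4$, so $c=4$ as required. The bound is $M(\frac14)\ge\frac12+\frac{(3/2)^{3/2}}4\approx0.959$, against the conjectured $\frac12+\frac{\sqrt3}4\approx0.933$. For $\alpha<\frac38$ only this lower bound is proved here; the value of $M(\alpha)$ in that range is not determined by the argument.
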